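# Composition on the circle and real parts of disc-algebra functions: bi-Lipschitz maps and the Dini condition

## 1. Conformal automorphisms preserve $\operatorname{Re}A$; what about other circle maps?

Let $S$ be the unit circle. Let $A$ be the disc algebra: the functions continuous on the closed unit disc and analytic in its interior, regarded as functions on $S$ through their boundary values. Put
$$\operatorname{Re}A=\{\operatorname{Re}f|_S: f\in A\},\qquad \operatorname{Re}A\circ\phi=\{u\circ\phi:u\in\operatorname{Re}A\}$$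
for a bijection $\phi:S\to S$. The elements of $\operatorname{Re}A$ are real continuous functions on $S$, and $\operatorname{Re}A$ is a real vector space. We ask which changes of variable $\phi$ leave this space unchanged.

There is a case that needs no work. Let $\phi(z)=e^{i\theta}\frac{z-a}{1-\bar a z}$ with $|a|<1$. This $\phi$ is continuous on the closed disc, analytic inside, and maps the closed disc onto itself. So if $f\in A$ then $f\circ\phi\in A$, and $\operatorname{Re}f\circ\phi=\operatorname{Re}(f\circ\phi)$ on $S$. Hence $\operatorname{Re}A\circ\phi\subset\operatorname{Re}A$. The inverse $\phi^{-1}$ is of the same type, so $\operatorname{Re}A\circ\phi^{-1}\subset\operatorname{Re}A$, that is, $\operatorname{Re}A\subset\operatorname{Re}A\circ\phi$. Thus $\operatorname{Re}A\circ\phi=\operatorname{Re}A$.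

The reflection $J(z)=\bar z$ is just as easy. If $f\in A$ then $f^*(z)=\overline{f(\bar z)}$ is in $A$, and $\operatorname{Re}f^*=(\operatorname{Re}f)\circ J$. Since $J\circ J$ is the identity, $\operatorname{Re}A\circ J=\operatorname{Re}A$.

What changes for a general $\phi$? It lives only on $S$, and $f\circ\phi$ is no longer the boundary function of anything analytic that we can write down. We must decide from the boundary values of $u\circ\phi$ alone whether it is the real part of a function in $A$.

O'Connell's theorem says that $\operatorname{Re}A=\operatorname{Re}A\circ\phi$ whenever $\phi$ is a $C^2$ diffeomorphism of $S$. The paper "REAL PARTS OF ANALYTIC FUNCTIONS" (http://archive.maths.nuim.ie/staff/aofarrell/preprint/1979rpoaf.pdf) is the source of a conjecture that asks for much less smoothness.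

**Definition (bi-Lipschitzian).** A bijection $\phi:E\to E$, $E\subset\mathbb C$, is bi-Lipschitzian if there is $\kappa>0$ with $\kappa^{-1}|x-y|\le|\phi(x)-\phi(y)|\le\kappa|x-y|$ for all $x,y\in E$.

**Conjecture.** If $\phi:S\to S$ is a bi-Lipschitzian bijection, then $\operatorname{Re}A=\operatorname{Re}A\circ\phi$.

The conjecture is false. Throughout, functions on $S$ are identified with $2\pi$-periodic functions of $t$ via $z=e^{it}$.

**Theorem 1.** Let $0<\delta\le\frac12$. Define $p:[-\pi,\pi]\to[-\pi,\pi]$ by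
$$p(t)=t\,e^{\delta\sin\log t}\quad(0<t\le1),\qquad p(t)=t\quad\text{otherwise},$$
and $\phi(e^{it})=e^{ip(t)}$. Then $\phi$ is a bi-Lipschitzian bijection of $S$ with constant $\kappa=e^\delta/(1-\delta)$ (so $\kappa\to1$ as $\delta\to0$), yet $\operatorname{Re}A\circ\phi\not\subset\operatorname{Re}A$. Moreover there is a bi-Lipschitzian bijection $\Phi$, with constant arbitrarily close to $1$, such that neither of $\operatorname{Re}A$, $\operatorname{Re}A\circ\Phi$ contains the other.

We shall also find how much smoothness is needed, measured by the modulus of continuity of the derivative.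

**Definition (modulus, Dini condition).** A modulus is a continuous, nondecreasing, subadditive $\omega:[0,\infty)\to[0,\infty)$ with $\omega(0)=0$ and $\omega>0$ on $(0,\infty)$. It satisfies the Dini condition if $\int_0^1\omega(t)\frac{dt}t<\infty$.

For example, $\omega(t)=t^\alpha$ with $0<\alpha\le1$ is a Dini modulus, since $\int_0^1t^{\alpha-1}dt=1/\alpha$. For the other side, put $\omega(t)=1/\log(e^2/t)$ for $0<t\le1$, $\omega(0)=0$, $\omega(t)=\frac12$ for $t\ge1$. With $\Lambda=\log(e^2/t)\ge2$ we get $\omega'=\frac1{t\Lambda^2}>0$ and $\omega''=\frac{1}{t^2\Lambda^2}\left(\frac2\Lambda-1\right)\le0$ on $(0,1)$. So $\omega$ is nondecreasing and concave with $\omega(0)=0$, hence subadditive, and it is a modulus. But $\int_0^1\omega(t)\frac{dt}t=\int_2^\infty\frac{d\Lambda}{\Lambda}=\infty$, so it is not Dini.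

**Definition ($C^{1,\omega}$ diffeomorphism).** It is a map $\phi(e^{it})=e^{ip(t)}$ with $p\in C^1(\mathbb R)$, $p(t+2\pi)=p(t)\pm2\pi$, $p'\ne0$, and $|p'(s)-p'(t)|\le C\omega(|s-t|)$.

For example, $p(t)=t+\frac12\sin t$ has $p'=1+\frac12\cos t>0$ and $|p'(s)-p'(t)|\le\frac12|s-t|$, so it gives a $C^{1,\omega}$ diffeomorphism with $\omega(t)=t$.

**Theorem 2.** Let $\omega$ be a modulus.

1. If $\int_0^1\omega(t)\frac{dt}t<\infty$, then $\operatorname{Re}A\circ\phi=\operatorname{Re}A$ for every $C^{1,\omega}$ diffeomorphism $\phi$.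
2. If $\int_0^1\omega(t)\frac{dt}t=\infty$, there is a $C^{1,\omega}$ diffeomorphism $\phi$ with $\operatorname{Re}A\circ\phi\not\subset\operatorname{Re}A$.

So, for a modulus $\omega$, the identity $\operatorname{Re}A\circ\phi=\operatorname{Re}A$ holds for all $C^{1,\omega}$ diffeomorphisms if and only if $\omega$ is Dini. A $C^2$ diffeomorphism has $p'$ Lipschitz, so part 1 with $\omega(t)=t$ contains O'Connell's theorem. With $\omega(t)=t^\alpha$, part 1 extends it to $C^{1,\alpha}$ for every $\alpha>0$. Part 2 with the logarithmic modulus above shows that it fails for $C^1$ diffeomorphisms.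

## 2. The truncated conjugate integral as a membership test

We need a criterion for $v\in\operatorname{Re}A$ that uses only values on $S$. For $v\in C(S)$ real and $0<\varepsilon<\pi$ put
$$T_\varepsilon v(x)=\frac1{2\pi}\int_{\varepsilon\le|t|\le\pi}v(x-t)\cot\tfrac t2\,dt=\frac1{2\pi}\int_\varepsilon^\pi\big[v(x-t)-v(x+t)\big]\cot\tfrac t2\,dt.\tag{1}$$
The two forms agree because $\cot\frac t2$ is odd.

**Lemma 1.** $v\in\operatorname{Re}A$ if and only if $T_\varepsilon v$ converges uniformly in $x$ as $\varepsilon\to0^+$. In that case the limit is $\tilde v:=\operatorname{Im}f$, where $f\in A$, $\operatorname{Re}f=v$ on $S$, $\operatorname{Im}f(0)=0$. In particular, if $v\in\operatorname{Re}A$ then $\lim_{\varepsilon\to0}T_\varepsilon v(x)$ exists for every $x$.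

A check by hand: for $v(x)=\cos x$, write $\cos(x-t)=\cos x\cos t+\sin x\sin t$ and use $\sin t\cot\frac t2=1+\cos t$. This gives $T_\varepsilon v(x)=\sin x\cdot\frac{\pi-\varepsilon-\sin\varepsilon}{\pi}$, which tends uniformly to $\sin x$. Indeed $\cos x+i\sin x$ is the boundary function of $f(z)=z$.

**Step 1: reduce membership to radial convergence of the conjugate Poisson integral.** The purpose is to express the question through a kernel that is smooth for $r<1$. Let
$$Q_r(t)=\operatorname{Im}\frac{1+re^{it}}{1-re^{it}}=\frac{2r\sin t}{1-2r\cos t+r^2},\qquad V(r,x)=\frac1{2\pi}\int_{-\pi}^\pi v(x-t)Q_r(t)\,dt,$$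
and $F(re^{ix})=P[v](re^{ix})+iV(r,x)$, where $P[v]$ is the Poisson integral. Since $F(z)=\frac1{2\pi}\int_{-\pi}^\pi v(s)\frac{e^{is}+z}{e^{is}-z}\,ds$, the function $F$ is analytic in the disc, and $F(0)$ is real. We claim that $v\in\operatorname{Re}A$ if and only if $V(r,\cdot)$ converges uniformly as $r\to1$.

Suppose $v=\operatorname{Re}f$ with $f\in A$; subtracting an imaginary constant we may take $\operatorname{Im}f(0)=0$. In the disc $\operatorname{Re}f=P[v]=\operatorname{Re}F$, so $f-F$ is an imaginary constant, and it vanishes because $\operatorname{Im}f(0)=\operatorname{Im}F(0)=0$. Hence $V(r,x)=\operatorname{Im}f(re^{ix})$, which tends to $\operatorname{Im}f(e^{ix})$ uniformly because $f$ is uniformly continuous on the closed disc.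

Conversely, let $V(r,\cdot)$ converge uniformly. Also $P[v](re^{ix})\to v(x)$ uniformly. So the functions $z\mapsto F(rz)$, which lie in $A$, are Cauchy in the sup norm on $S$, hence on the closed disc by the maximum principle. Their limit $h$ is in $A$, it equals $F$ inside because $F(rz)\to F(z)$ there, and its real part on $S$ is $v$. So $v\in\operatorname{Re}A$.

**Step 2: replace the radial limit by truncation.** We show
$$\sup_x|V(1-\varepsilon,x)-T_\varepsilon v(x)|\to0\qquad(\varepsilon\to0).\tag{2}$$
Let $r=1-\varepsilon\ge\frac12$, let $\varpi$ be the modulus of continuity of $v$, and put $w_x(t)=v(x-t)-v(x+t)$, so $|w_x(t)|\le\varpi(2t)$. As $Q_r$ is odd, $2\pi V(r,x)=\int_0^\pi w_x(t)Q_r(t)\,dt$. Write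
$$D_r(t)=1-2r\cos t+r^2=(1-r)^2+4r\sin^2\tfrac t2.$$

On $(0,\varepsilon)$ we have $0\le Q_r(t)\le2t/\varepsilon^2$, because $D_r\ge\varepsilon^2$. So $\int_0^\varepsilon Q_r\le1$, and this range contributes at most $\varpi(2\varepsilon)$.

For $t\in[\varepsilon,\pi]$ use $\cot\frac t2=\frac{2\sin t}{4\sin^2(t/2)}$:
$$0\le\cot\tfrac t2-Q_r(t)=2\sin t\,\frac{D_r(t)-4r\sin^2\frac t2}{4\sin^2\frac t2\,D_r(t)}=\cot\tfrac t2\,\frac{(1-r)^2}{D_r(t)}\le\frac2t\cdot\frac{\varepsilon^2}{4r\sin^2\frac t2}\le\frac{\pi^2\varepsilon^2}{t^3}.$$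
The last inequality uses $\sin\frac t2\ge\frac t\pi$ and $r\ge\frac12$. Substituting $t=\varepsilon\sigma$,
$$2\pi|V(1-\varepsilon,x)-T_\varepsilon v(x)|\le\varpi(2\varepsilon)+\pi^2\int_1^{\pi/\varepsilon}\varpi(2\varepsilon\sigma)\,\sigma^{-3}\,d\sigma.$$
The right side does not depend on $x$. It tends to $0$ by dominated convergence, because $\varpi\le2\|v\|_\infty$ and $\varpi(2\varepsilon\sigma)\to0$ for each $\sigma$. This is (2).

By (2), $T_\varepsilon v$ converges uniformly exactly when $V(1-\varepsilon,\cdot)$ does, and to the same limit. With Step 1 this proves Lemma 1. $\square$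

Two uses of the lemma show what is at stake. First, let $v(t)=1/\log(e^2/t)$ for $0<t\le1$, let $v$ be linear on $[1,\pi]$ with $v(\pi)=0$, and $v=0$ on $[-\pi,0]$. This is continuous, but $2\pi T_\varepsilon v(0)=-\int_\varepsilon^\pi v(t)\cot\frac t2\,dt\to-\infty$, so $v\notin\operatorname{Re}A$. The test is sensitive to an imbalance between the two sides of a point.

Second, suppose the modulus of continuity $\varpi$ of $v$ satisfies $\int_0^1\varpi(t)\frac{dt}t<\infty$. Since $0\le\cot\frac t2\le\frac2t$ on $(0,\pi]$, formula (1) gives for $\varepsilon'<\varepsilon$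
$$|T_{\varepsilon'}v(x)-T_\varepsilon v(x)|\le\frac1{2\pi}\int_{\varepsilon'}^\varepsilon\varpi(2t)\frac2t\,dt,$$
so $T_\varepsilon v$ converges uniformly and $v\in\operatorname{Re}A$. If $\phi$ is bi-Lipschitzian, then $v\circ\phi$ has a modulus of continuity at most $\varpi(Ch)$ at distance $h$, which again satisfies this condition, so $v\circ\phi\in\operatorname{Re}A$ too. A function that refutes the conjecture must therefore be less regular than this. It must belong to $\operatorname{Re}A$ only thanks to cancellation.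

## 3. Changing variables in the cotangent kernel: Dini derivatives

The natural approach is to substitute in $T_\varepsilon(u\circ\phi)$ and compare the new kernel with $\cot\frac t2$. It proves part 1 of Theorem 2, and its breaking point shows how to attack the conjecture.

**Step 1: we may assume $\omega$ concave.** This gives a cleaner modulus at no cost, and serves both parts of Theorem 2. For $x>0$ and $y\ge0$, monotonicity and subadditivity give $\omega(y)\le\lceil y/x\rceil\,\omega(x)\le(1+y/x)\,\omega(x)$. The right side is affine in $y$, so the least concave majorant $\bar\omega$ of $\omega$ satisfies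
$$\bar\omega(y)\le(1+y/x)\,\omega(x).$$
Taking $y=x$ gives $\omega\le\bar\omega\le2\omega$ on $(0,\infty)$. Taking $y=0$ and $x\to0$ gives $\bar\omega(0)=0$. A nonnegative concave function on $[0,\infty)$ is nondecreasing, since otherwise it would tend to $-\infty$. It is continuous on $(0,\infty)$ by concavity and at $0$ because $\bar\omega\le2\omega$. It is subadditive because it is concave with $\bar\omega(0)=0$. So $\bar\omega$ is a concave modulus. Replacing $\omega$ by $\bar\omega$ changes neither the class of $C^{1,\omega}$ diffeomorphisms nor the Dini condition. From now on $\omega$ is concave. In particular $\omega(r)/r$ is nonincreasing.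

For the rest of this section assume the Dini condition, and let $\phi(e^{it})=e^{ip(t)}$ be a $C^{1,\omega}$ diffeomorphism.

**Step 2: we may assume $p$ increasing, and $p^{-1}$ is as good as $p$.** If $p$ is decreasing, write $u\circ\phi=\big(u\circ(\phi\circ J)\big)\circ J$, where $\phi\circ J$ has the increasing lift $p(-t)$. As $J$ preserves $\operatorname{Re}A$, it is enough to treat increasing $p$. Let $\psi=p^{-1}$ and choose constants with $0<m\le\psi'\le M$; equivalently $p'\in[1/M,1/m]$. Since $\psi'=1/(p'\circ\psi)$,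
$$|\psi'(y)-\psi'(s)|\le C\,\omega(|\psi(y)-\psi(s)|)\le C\,\omega(M|y-s|)\le C'\,\omega(|y-s|).\tag{3}$$
So $\phi^{-1}$ is a $C^{1,\omega}$ diffeomorphism (for decreasing $p$ the same computation applies with absolute values). Constants $C$ in this section depend only on $p$ and $\omega$.

**Step 3: substitute.** This step isolates the new kernel. Let $u\in\operatorname{Re}A$, $y\in\mathbb R$, $x=\psi(y)$. By (1),
$$2\pi T_\varepsilon(u\circ\phi)(x)=\int_{\varepsilon\le|x-t|\le\pi}u(p(t))\cot\tfrac{x-t}2\,dt.$$
Put $s=p(t)$. The integrand becomes $u(s)\psi'(s)\cot\frac{\psi(y)-\psi(s)}2$, which is $2\pi$-periodic in $s$ because $\psi(s+2\pi)=\psi(s)+2\pi$. The range is the period interval $[p(x-\pi),p(x+\pi)]$ with $(y-b,y+a)$ removed, where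
$$y+a=p(x+\varepsilon),\qquad y-b=p(x-\varepsilon).$$
Since $a,b\le\varepsilon/m$, for small $\varepsilon$ the removed interval also lies in $[y-\pi,y+\pi]$, and periodicity lets us move the period interval there:
$$2\pi T_\varepsilon(u\circ\phi)(x)=\int_{D_\varepsilon}u(s)\,\psi'(s)\cot\tfrac{\psi(y)-\psi(s)}2\,ds,\qquad D_\varepsilon=[y-\pi,y+\pi]\setminus(y-b,y+a).\tag{4}$$
Let
$$k(y,s)=\psi'(s)\cot\tfrac{\psi(y)-\psi(s)}2-\cot\tfrac{y-s}2.$$

**Step 4: the kernel difference is integrable.** For $0<|y-s|\le\pi$ we have $m|y-s|\le|\psi(y)-\psi(s)|\le2\pi-m\pi$. The upper bound holds because the complementary arc has length $2\pi-|y-s|\ge\pi$, so its image under $\psi$ has length at least $m\pi$. Note $m\le1$, since $\psi'$ has mean $1$ over a period. The function $\cot\frac x2-\frac2x$ extends continuously to $(-2\pi,2\pi)$, so it is bounded on $|x|\le2\pi-m\pi$, an interval that contains $|x|\le\pi$. Hence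
$$|k(y,s)|\le2\left|\frac{\psi'(s)(y-s)-(\psi(y)-\psi(s))}{(\psi(y)-\psi(s))(y-s)}\right|+C.\tag{5}$$
The numerator is $\int_s^y(\psi'(s)-\psi'(\sigma))\,d\sigma$, at most $C|y-s|\,\omega(|y-s|)$ in absolute value by (3). The denominator is at least $m|y-s|^2$ in absolute value. Therefore
$$|k(y,s)|\le C\,\frac{\omega(|y-s|)}{|y-s|}+C.\tag{6}$$
By the Dini condition $k(y,\cdot)$ is integrable on $|y-s|\le\pi$. As $a,b\le C\varepsilon$,
$$\Big|\int_{|y-s|\le\pi}k(y,s)u(s)\,ds-\int_{D_\varepsilon}k(y,s)u(s)\,ds\Big|\le2\|u\|_\infty\int_0^{C\varepsilon}\Big(C\frac{\omega(r)}r+C\Big)dr\to0,$$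
uniformly in $y$.

**Step 5: the unperturbed kernel on the slightly asymmetric set $D_\varepsilon$.** We compare with a symmetric truncation. Put $\varepsilon'=\varepsilon p'(x)\in[\varepsilon/M,\varepsilon/m]$. Then $a=\int_x^{x+\varepsilon}p'$ gives $|a-\varepsilon'|\le C\varepsilon\,\omega(\varepsilon)$, so $a=\varepsilon'(1+O(\omega(\varepsilon)))$, and likewise $b$, uniformly in $x$. Since $0\le\cot\frac r2\le\frac2r$ on $(0,\pi]$, changing the cut-off from $a$ or $b$ to $\varepsilon'$ costs
$$\Big|\int_{D_\varepsilon}u(s)\cot\tfrac{y-s}2\,ds-2\pi T_{\varepsilon'}u(y)\Big|\le2\|u\|_\infty\Big(\big|\log\tfrac a{\varepsilon'}\big|+\big|\log\tfrac b{\varepsilon'}\big|\Big)\le C\|u\|_\infty\,\omega(\varepsilon)\to0$$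
for small $\varepsilon$. By Lemma 1, $T_{\varepsilon'}u(y)\to\tilde u(y)$ uniformly in $y$; here $\varepsilon'$ depends on $y$, but $\varepsilon'\le\varepsilon/m$, so uniformity is kept.

**Step 6: conclude.** The right side of (4) is the sum of the integrals in Steps 4 and 5, so $T_\varepsilon(u\circ\phi)$ converges uniformly and $u\circ\phi\in\operatorname{Re}A$ by Lemma 1. Thus $\operatorname{Re}A\circ\phi\subset\operatorname{Re}A$. By Step 2 the same holds for $\phi^{-1}$, that is, $\operatorname{Re}A\subset\operatorname{Re}A\circ\phi$. This proves part 1 of Theorem 2. $\square$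

Now suppose $\phi$ is only bi-Lipschitzian. The bound (5) survives for almost every $s$, but its numerator is only $O(|y-s|)$, so (6) degrades to $|k|\le C/|y-s|$, which is not integrable. To see what is left, take $y=0$ and a map that is the identity to the left of $0$, with $\psi(s)=s\,e^{h(\log s)}$ for small $s>0$, where $h$ and $h'$ are bounded. Then $k(0,s)=0$ for small $s<0$. For small $s>0$, since $\psi'/\psi=(\log s+h(\log s))'=\frac1s(1+h'(\log s))$,
$$k(0,s)=-\frac{2\psi'(s)}{\psi(s)}+\frac2s+O(1)=-\frac{2h'(\log s)}s+O(1).$$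
Integrated against $u$, with $s=e^\sigma$, this gives $-2\int u(e^\sigma)\,h'(\sigma)\,d\sigma+O(1)$ over an interval of $\sigma$ that grows towards $-\infty$ as $\varepsilon\to0$. If $u(e^\sigma)$ oscillates in phase with $h'(\sigma)$, and $|u(e^\sigma)|$ is not integrable in $\sigma$, there is no cancellation to save us.

## 4. A resonance on the logarithmic scale

With $L=\log(1/t)$, a model function is $\cos L/L$. It tends to $0$ as $t\to0$. Its integral $\int_2^X\frac{\cos L}L\,dL$ stays bounded because $\cos L$ has mean zero, although $\int_2^X\frac{|\cos L|}L\,dL\to\infty$. The map $p$ of Theorem 1 acts on this scale by $L\mapsto L+\delta\sin L$, a bounded displacement with small derivative, which is what keeps it bi-Lipschitzian. But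
$$\cos(L+\delta\sin L)=\cos L-\delta\sin^2L+O(\delta^2),$$
so the mean of the oscillation is no longer zero, at least to first order in $\delta$. The proof below makes this exact and realizes $\cos L/L$ by a function in $\operatorname{Re}A$, using the bounded analytic function $\exp(i\log(1-z))$.

**Step 1: $\phi$ is bi-Lipschitzian with constant $\kappa=e^\delta/(1-\delta)$.** First use arc length. Since $\sin\log1=0$, $p$ is continuous at $1$, and it is continuous at $0$. On $(0,1)$, with $\tau=\log t$,
$$p'(t)=e^{\delta\sin\tau}(1+\delta\cos\tau)\in[e^{-\delta}(1-\delta),\,e^\delta(1+\delta)]\subset[\kappa^{-1},\kappa],$$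
because $1+\delta\le\frac1{1-\delta}$. Elsewhere $p'=1$, except at $t=0,1$, where continuity suffices. So $p$ is an increasing bijection of $[-\pi,\pi]$. Extend it to $\mathbb R$ by $p(t+2\pi)=p(t)+2\pi$. The mean value theorem on the intervals between exceptional points shows that $p$ and $p^{-1}$ are $\kappa$-Lipschitz on $\mathbb R$. Hence $\phi$ and $\phi^{-1}$ are $\kappa$-Lipschitz for arc distance on $S$.

Next pass to chords. Points at arc distance $d\in[0,\pi]$ have chordal distance $2\sin\frac d2$. Let $d'\le\kappa d$ with $d,d'\in[0,\pi]$; note $\kappa\ge1$. If $\kappa d\le\pi$, then $2\sin\frac{d'}2\le2\sin\frac{\kappa d}2\le\kappa\cdot2\sin\frac d2$, by concavity of the sine on $[0,\frac\pi2]$ and $\sin0=0$. If $\kappa d>\pi$, then $\sin\frac d2\ge\sin\frac\pi{2\kappa}\ge\frac1\kappa$, using $\sin x\ge\frac{2x}\pi$ on $[0,\frac\pi2]$, so $2\sin\frac{d'}2\le2\le\kappa\cdot2\sin\frac d2$. Applied to $\phi$ and $\phi^{-1}$, this gives the chordal bounds with constant $\kappa$.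

**Step 2: a function $u\in\operatorname{Re}A$ behaving like $\cos L/L$ to the right of $t=0$.** With the principal logarithm, and noting $\operatorname{Re}(1-z)>0$ for $|z|\le1$, $z\ne1$, let
$$f(z)=\frac{\exp(i\log(1-z))}{\log4-\log(1-z)},\qquad f(1)=0.$$
The denominator has real part $\log\frac4{|1-z|}\ge\log2$, and the numerator has modulus $e^{-\arg(1-z)}\le e^{\pi/2}$. So $|f(z)|\le e^{\pi/2}/\log\frac4{|1-z|}\to0$ as $z\to1$, and $f\in A$. Let $u(t)=\operatorname{Re}f(e^{it})$.

For $0<t\le\frac12$ put $\tau=\log t$, $L=-\tau$, $\lambda=\log(2\sin\frac t2)$. Then $\lambda\le\tau$ and $\lambda=\tau+O(t^2)$. Since $1-e^{it}=2\sin\frac t2\,e^{i(t-\pi)/2}$, we have $\log(1-e^{it})=\lambda+\frac{i(t-\pi)}2$ and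
$$f(e^{it})=\frac{e^{(\pi-t)/2}\,e^{i\lambda}}{\log4-\lambda+i(\pi-t)/2}.$$
The denominator has real part $\ge L$, so modulus $\ge L$, and it differs from $L$ by $O(1)$. Its reciprocal is therefore $L^{-1}+O(L^{-2})$. The numerator is $e^{\pi/2}e^{i\tau}+O(t)$, and $t=e^{-L}=O(L^{-1})$. Hence
$$u(t)=e^{\pi/2}\,\frac{\cos\tau}L+O(L^{-2})\qquad(0<t\le\tfrac12).\tag{7}$$

**Step 3: the change $v=u\circ\phi-u$ near $0$.** Write $v(t)=u(p(t))-u(t)$. Then $v=0$ on $[-\pi,0]\cup[1,\pi]$. For $0<t\le e^{-2}$ we have $p(t)\le e^{-2+\delta}\le e^{-3/2}<\frac12$, so (7) applies at $p(t)$. There $\log p(t)=\tau+\delta\sin\tau=-(L+\delta\sin L)$, and $1/|\log p(t)|=1/(L+\delta\sin L)=L^{-1}+O(L^{-2})$. Hence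
$$v(t)=\frac{e^{\pi/2}}L\,G(L)+O(L^{-2}),\qquad G(L)=\cos(L+\delta\sin L)-\cos L.\tag{8}$$

**Step 4: $T_\varepsilon v(0)$ diverges.** By (1) and the vanishing of $v$ outside $(0,1)$, $2\pi T_\varepsilon v(0)=-\int_\varepsilon^1v(t)\cot\frac t2\,dt$. The part over $[e^{-2},1]$ is bounded. On $(0,e^{-2}]$ use $\cot\frac t2=\frac2t+O(t)$, formula (8), $\frac{dt}t=-dL$, and $\int_0^{e^{-2}}L^{-2}\frac{dt}t=\int_2^\infty L^{-2}\,dL<\infty$:
$$2\pi T_\varepsilon v(0)=-2e^{\pi/2}\int_2^{\log(1/\varepsilon)}\frac{G(L)}L\,dL+O(1).$$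
The function $G$ is $2\pi$-periodic. Since $\cos L$ has mean zero, the mean of $G$ is
$$\mu=\frac1{2\pi}\int_0^{2\pi}\big[\cos L\cos(\delta\sin L)-\sin L\sin(\delta\sin L)\big]dL.$$
The first term is the derivative of the periodic function $\delta^{-1}\sin(\delta\sin L)$, so it integrates to $0$. In the second, $\sin L\sin(\delta\sin L)>0$ unless $\sin L=0$, because $|\delta\sin L|\le\frac12$. So
$$\mu=-\frac1{2\pi}\int_0^{2\pi}\sin L\sin(\delta\sin L)\,dL<0.$$
Let $H$ be a primitive of $G-\mu$. It is periodic, hence bounded, and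
$$\int_2^X\frac{G(L)}L\,dL=\mu\log\frac X2+\Big[\frac{H(L)}L\Big]_2^X+\int_2^X\frac{H(L)}{L^2}\,dL=\mu\log X+O(1).$$
Therefore
$$2\pi T_\varepsilon v(0)=2e^{\pi/2}|\mu|\log\log(1/\varepsilon)+O(1)\to+\infty.\tag{9}$$
By Lemma 1, $v\notin\operatorname{Re}A$. Since $u\in\operatorname{Re}A$ and $\operatorname{Re}A$ is a vector space, $u\circ\phi=u+v\notin\operatorname{Re}A$. So $\operatorname{Re}A\circ\phi\not\subset\operatorname{Re}A$, and the conjecture is false.

**Step 5: two disjoint copies make the spaces incomparable.** The map $\phi$ spoils the inclusion $\operatorname{Re}A\circ\phi\subset\operatorname{Re}A$; a copy of $\phi^{-1}$ elsewhere on the circle spoils the other one. Let $R(z)=-z$ and $\phi_2=R\phi^{-1}R^{-1}$. Then $\phi$ is the identity off the arc $I_1=\{0<t<1\}$ and maps $I_1$ to itself, while $\phi_2$ does the same for the disjoint arc $I_2=RI_1=\{\pi<t<\pi+1\}$. Let $\Phi=\phi\circ\phi_2$. It is $\phi$ on $I_1$, $\phi_2$ on $I_2$, and the identity elsewhere. Since $R$ is an isometry, $\Phi$ is bi-Lipschitzian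 with constant at most $\kappa^2$, which tends to $1$ as $\delta\to0$.

First, $u\circ\Phi=u+v+(u\circ\phi_2-u)$. The last term vanishes off $I_2$, in particular near $t=0$, so its $T_\varepsilon$ at $x=0$ is constant for small $\varepsilon$. Also $T_\varepsilon u(0)$ converges because $u\in\operatorname{Re}A$, and $T_\varepsilon v(0)\to\infty$ by (9). So $T_\varepsilon(u\circ\Phi)(0)\to\infty$, and by Lemma 1 $u\circ\Phi\notin\operatorname{Re}A$. Hence $\operatorname{Re}A\circ\Phi\not\subset\operatorname{Re}A$.

Second, put $u_2=u\circ R^{-1}$, which is in $\operatorname{Re}A$ because $R$ is a rotation. On $I_2$ we have $\Phi^{-1}=\phi_2^{-1}=R\phi R^{-1}$, so there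
$$u_2\circ\Phi^{-1}=u\circ\phi\circ R^{-1}=u_2+v\circ R^{-1}.$$
Since $v\circ R^{-1}$ vanishes off $I_2$ and $\Phi^{-1}$ is the identity off $I_1\cup I_2$, on all of $S$ we get $u_2\circ\Phi^{-1}=u_2+v\circ R^{-1}+w$ with $w$ continuous and vanishing off $I_1$. At the point $-1$, that is $x=\pi$: $T_\varepsilon u_2(\pi)$ converges, $T_\varepsilon w(\pi)$ is constant for small $\varepsilon$, and $T_\varepsilon(v\circ R^{-1})(\pi)=T_\varepsilon v(0)\to\infty$. So $u_2\circ\Phi^{-1}\notin\operatorname{Re}A$, that is, $u_2\notin\operatorname{Re}A\circ\Phi$. Hence $\operatorname{Re}A\not\subset\operatorname{Re}A\circ\Phi$, and Theorem 1 is proved. $\square$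

## 5. Divergent Dini integrals: uniform boundedness against a family of oscillations

We turn to part 2 of Theorem 2. By Step 1 of Section 3 we may take $\omega$ concave, and we assume $\int_0^1\omega(t)\frac{dt}t=\infty$. It is natural to copy Theorem 1 with a displacement of size $\omega$: put $p(t)=te^{g(\log t)}$ with $g(\tau)$ about $\omega(e^\tau)\sin\tau$. The diffeomorphism will have this form. But the function $u$ of Section 4 need not detect it. Suppose $\omega(t)=1/\log(e^2/t)$ for $t\le1$, and $|g|\le\omega$. Then $\cos(L-g)-\cos L=O(1/L)$, and the computation leading to (8) gives $v=O(L^{-2})$. So $\int v(t)\frac{dt}t$ converges absolutely near $0$, and $T_\varepsilon v(0)$ converges. The factor $1/L$, which was there only to make $u$ continuous at $0$, has used up the divergence.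

We therefore want to use $\exp(i\log(1-z))$ without the factor $1/L$. It is bounded but not continuous at $1$. We move its singularity to $1+\rho$, just outside the disc, and keep track of constants that do not depend on $\rho$. If $\operatorname{Re}A\circ\phi\subset\operatorname{Re}A$ held, the closed graph theorem would supply a bound uniform over this whole family.

**Step 1: a twice differentiable substitute for $\omega$.** We need to differentiate $g$ twice, and $\omega$ need not be smooth. Averaging repairs this. Let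
$$\omega_1(t)=\frac1t\int_0^t\omega=\int_0^1\omega(ts)\,ds,\qquad\omega_2(t)=\int_0^1\omega_1(ts)\,ds.$$
Both are concave and nondecreasing, as averages of such functions. Concavity and $\omega(0)=0$ give $\omega(ts)\ge s\,\omega(t)$ for $0\le s\le1$, so $\frac12\omega\le\omega_1\le\omega$. Likewise $\frac12\omega_1\le\omega_2\le\omega_1$. Differentiating the averages, $t\omega_1'=\omega-\omega_1$ and $t\omega_2'=\omega_1-\omega_2$. Put $\eta(\tau)=\omega_2(e^\tau)$. With $t=e^\tau$ and primes on $\eta$ denoting $d/d\tau=t\,d/dt$,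
$$\tfrac14\omega(t)\le\eta\le\omega(t),\qquad0\le\eta'=\omega_1-\omega_2\le\omega(t),\qquad|\eta''|=|(\omega-\omega_1)-(\omega_1-\omega_2)|\le\omega(t).\tag{10}$$
The last bound holds because both brackets lie in $[0,\omega(t)]$. As $\omega$ is continuous, $\eta$ is $C^2$.

**Step 2: the diffeomorphism.** Let $\chi\in C^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi(t)=1$ for $t\le\frac12$, $\chi(t)=0$ for $t\ge\frac34$. Put
$$g(\tau)=c\,\chi(e^\tau)\,\eta(\tau)\sin\tau\qquad(\tau\le0).$$
The function $\chi(e^\tau)$ and its first two $\tau$-derivatives are bounded for $\tau\le0$. So the product rule and (10) give $|g|+|g'|+|g''|\le C_0c\,\omega(t)$ for $0<t\le1$. Choose $c>0$ with $C_0c\,\omega(1)\le\frac12$; then $|g|+|g'|+|g''|\le\frac12$. Let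
$$p(t)=t\,e^{g(\log t)}\ (0<t\le1),\qquad p(t)=t\ \text{for other }t\in[-\pi,\pi],\qquad\phi(e^{it})=e^{ip(t)},$$
and extend $p$ to $\mathbb R$ by $p(t+2\pi)=p(t)+2\pi$. On $(0,1]$, with $g,g',g''$ taken at $\log t$,
$$p'=e^g(1+g')>0,\qquad tp''=e^g(g'+g'^2+g''),$$
so
$$|p'(t)-1|\le C\omega(t),\qquad|tp''(t)|\le C\omega(t).\tag{11}$$
By (11), $p'(t)\to1$ as $t\to0^+$, and $p(t)/t\to1$, so $p$ is $C^1$ at $0$ with $p'(0)=1$. Near $t=1$, $p(t)=t$. So $p\in C^1(\mathbb R)$ with $p'>0$, and $p$ maps $(0,1]$ onto itself.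

**Step 3: $\phi$ is $C^{1,\omega}$.** Let $0<s<t\le1$. If $s\le\frac t2$, then by (11) and subadditivity
$$|p'(t)-p'(s)|\le2C\omega(t)\le4C\omega(\tfrac t2)\le4C\omega(t-s).$$
If $s>\frac t2$, then $t-s\le s$. As $\omega(r)/r$ is nonincreasing, (11) gives
$$|p'(t)-p'(s)|\le C\int_s^t\frac{\omega(r)}r\,dr\le C(t-s)\,\frac{\omega(t-s)}{t-s}=C\omega(t-s).$$
By continuity the bounds hold also for $s=0$. Now take any $s<t$ in $\mathbb R$. The function $p'$ is $2\pi$-periodic and equals $1$ off the translates of $(0,1)$ by $2\pi\mathbb Z$. If $s$ and $t$ do not lie in the same translate of $[0,1]$, and one of them lies in a translate of $(0,1)$, then an endpoint of that translate lies between $s$ and $t$, and $p'=1$ there. So the value of $p'$ at this point differs from $1$ by at most $C\omega(t-s)$. Doing this for each of $s$ and $t$ as needed, $|p'(s)-p'(t)|\le C\omega(|s-t|)$. So $\phi$ is a $C^{1,\omega}$ diffeomorphism.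

**Step 4: the hypothetical inclusion gives a uniform bound.** Suppose, for contradiction, that $\operatorname{Re}A\circ\phi\subset\operatorname{Re}A$. Put $\|u\|_*=\|u\|_\infty+\|\tilde u\|_\infty$ on $\operatorname{Re}A$. The map $f\mapsto\operatorname{Re}f|_S$ is a bijection from the closed real subspace $\{f\in A:\operatorname{Im}f(0)=0\}$ of $A$ onto $\operatorname{Re}A$, and $\|f\|_\infty\le\|u\|_*\le2\|f\|_\infty$ for $u=\operatorname{Re}f$. So $(\operatorname{Re}A,\|\cdot\|_*)$ is a Banach space. The linear map $u\mapsto u\circ\phi$ of $\operatorname{Re}A$ into itself has closed graph: if $u_n\to u$ and $u_n\circ\phi\to w$ in $\|\cdot\|_*$, then both hold uniformly, so $w=u\circ\phi$. By the closed graph theorem it is bounded, and therefore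
$$\|(u\circ\phi-u)^\sim\|_\infty\le C\|u\|_*\qquad(u\in\operatorname{Re}A).\tag{12}$$

**Step 5: the test family.** For $0<\rho<\frac12$ let $f_\rho(z)=\exp(i\log(1+\rho-z))\in A$ and $u_\rho=\operatorname{Re}f_\rho$. Since $\operatorname{Re}(1+\rho-z)>0$ on the closed disc, $|f_\rho|=e^{-\arg(1+\rho-z)}\le e^{\pi/2}$. Also $\tilde u_\rho=\operatorname{Im}f_\rho-\operatorname{Im}f_\rho(0)$, so $\|u_\rho\|_*\le3e^{\pi/2}$. Let $v_\rho=u_\rho\circ\phi-u_\rho$. It vanishes for $t\in[-\pi,0]\cup[1,\pi]$, it is Lipschitz (with a constant that may depend on $\rho$), and $v_\rho(0)=0$. By assumption $v_\rho\in\operatorname{Re}A$, so Lemma 1 gives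
$$2\pi\tilde v_\rho(0)=-\int_0^1v_\rho(t)\cot\tfrac t2\,dt,$$
an absolutely convergent integral. From here on $C$ denotes constants independent of $\rho$. By (12), $|\tilde v_\rho(0)|\le C$. As $\cot\frac t2-\frac2t$ is bounded on $(0,1]$ and $\|v_\rho\|_\infty\le2e^{\pi/2}$,
$$\Big|\int_0^1v_\rho(t)\,\frac{dt}t\Big|\le C.\tag{13}$$

**Step 6: derivatives of $u_\rho$ on the logarithmic scale.** To compute the integral in (13) we expand $v_\rho$ in $g$. Write $q(\tau)=u_\rho(e^\tau)$, the value of $u_\rho$ at parameter $t=e^\tau$, and $D=1+\rho-e^{it}$, $\ell=\log D$. Then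
$$q=\operatorname{Re}e^{i\ell},\qquad v_\rho(t)=q(\tau+g(\tau))-q(\tau),\tag{14}$$
with $\tau\le0$ and $\tau+g(\tau)=\log p(t)\le0$. For $0<t\le1$ we have $\operatorname{Re}D\ge\rho$ and $\operatorname{Im}D=-\sin t\le-\frac{2t}\pi$, so
$$\frac t{|D|}\le\min\Big(\frac\pi2,\frac t\rho\Big).$$
Differentiating, $\ell_\tau=-ite^{it}/D$, and differentiating $te^{it}/D$ once more,
$$|\ell_\tau|\le\frac t{|D|},\qquad|\ell_{\tau\tau}|\le\frac t{|D|}+\frac{t^2}{|D|}+\frac{t^2}{|D|^2}\le C\,\frac t{|D|}.$$
Since $|e^{i\ell}|\le e^{\pi/2}$, $q_\tau=\operatorname{Re}(i\ell_\tau e^{i\ell})$ and $q_{\tau\tau}=\operatorname{Re}\big((i\ell_{\tau\tau}-\ell_\tau^2)e^{i\ell}\big)$, we get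
$$|q_\tau|+|q_{\tau\tau}|\le C\min(1,t/\rho)\qquad(0<t\le1).\tag{15}$$

**Step 7: the range $t\le\rho$ is harmless.** Since $|g|\le\frac12$, every point between $\tau$ and $\tau+g$ corresponds to a parameter at most $e^{1/2}t$. So (14), (15) and the mean value theorem give $|v_\rho(t)|\le C|g|\,t/\rho$, and $\int_0^\rho|v_\rho|\frac{dt}t\le C$.

**Step 8: the main term for $\rho\le t\le1$.** By Taylor's formula and (15), $v_\rho=g\,q_\tau(\tau)+O(g^2)$. We show
$$q_\tau(\tau)=-e^{\pi/2}\sin\tau+O\Big(\frac\rho t+t\Big)\qquad(\rho\le t\le1).\tag{16}$$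
First, $D+it=\rho+(1+it-e^{it})$ gives $|D+it|\le\rho+Ct^2$. With $|D|\ge\frac{2t}\pi$,
$$\Big|\frac1D-\frac it\Big|=\frac{|D+it|}{|D|\,t}=O\Big(\frac\rho{t^2}+1\Big).$$
So $\frac tD=i+O(\frac\rho t+t)$, and since $\left|\frac tD\right|\le\frac\pi2$ and $e^{it}=1+O(t)$, also $i\ell_\tau=\frac{te^{it}}D=i+O(\frac\rho t+t)$.

Next, the segment from $-it$ to $D$ lies in $\{\operatorname{Re}w\ge0,\ \operatorname{Im}w\le-\frac{2t}\pi\}$, where $|w|\ge\frac{2t}\pi$ and the principal logarithm is analytic. Hence $|\log D-\log(-it)|\le\frac\pi{2t}|D+it|=O(\frac\rho t+t)$. Here $\log(-it)=\tau-\frac{i\pi}2$, and both logarithms have imaginary part $\ge-\frac\pi2$. So $|e^{i\ell}-e^{i\log(-it)}|\le e^{\pi/2}|\ell-\log(-it)|$, that is,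
$$e^{i\ell}=e^{\pi/2}e^{i\tau}+O\Big(\frac\rho t+t\Big).$$
Multiplying the two expansions (both factors are bounded, and $\frac\rho t+t\le2$) gives $q_\tau=\operatorname{Re}(i\ell_\tau e^{i\ell})=\operatorname{Re}(ie^{\pi/2}e^{i\tau})+O(\frac\rho t+t)$, which is (16).

**Step 9: an inequality for $g$ alone.** The error in (16) is integrable against $|g|$ uniformly in $\rho$, because
$$\int_\rho^1|g|\Big(\frac\rho t+t\Big)\frac{dt}t\le2\sup|g|\le1.$$
Inserting Steps 7 and 8 into (13), with $\frac{dt}t=d\tau$,
$$\Big|\int_{\log\rho}^0g(\tau)\sin\tau\,d\tau\Big|\le C+C\int_{\log\rho}^0g(\tau)^2\,d\tau.\tag{17}$$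

**Step 10: contradiction.** The left side of (17) is linear in $\eta$ and has no cancellation, while the right side is quadratic and $\eta$ is small. In detail, $g\sin\tau=c\,\chi\,\eta\sin^2\tau\ge0$, with $\chi=1$ for $\tau\le\log\frac12$. So the left side is at least
$$\frac c2\int_{\log\rho}^{\log(1/2)}\eta\,(1-\cos2\tau)\,d\tau.$$
Since $\eta$ is nonnegative and nondecreasing, integration by parts gives, with $\alpha=\log\rho$ and $\beta=\log\frac12$,
$$\Big|\int_\alpha^\beta\eta\cos2\tau\,d\tau\Big|\le\frac{\eta(\alpha)+\eta(\beta)}2+\frac12\int_\alpha^\beta\eta'\,d\tau=\eta(\beta)\le C.$$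
So the left side of (17) is at least $\frac c2\int_{\log\rho}^{\log(1/2)}\eta\,d\tau-C$.

On the right, let $C_1$ be the constant in front of the integral. Since $g^2\le c^2\eta^2$ and $\eta(\tau)\to0$ as $\tau\to-\infty$, there is $\tau_1<\log\frac12$, independent of $\rho$, with $C_1g^2\le\frac c4\eta$ for $\tau\le\tau_1$. The interval $[\tau_1,0]$ contributes a constant. So for $\rho<e^{\tau_1}$ the right side of (17) is at most $C'+\frac c4\int_{\log\rho}^{\log(1/2)}\eta\,d\tau$. Comparing the two sides,
$$\int_{\log\rho}^{\log(1/2)}\eta\,d\tau\le C''\qquad\text{for all small }\rho.$$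
But by (10)
$$\int_{\log\rho}^{\log(1/2)}\eta\,d\tau\ge\frac14\int_\rho^{1/2}\omega(t)\,\frac{dt}t\to\infty\qquad(\rho\to0).$$
This contradiction shows $\operatorname{Re}A\circ\phi\not\subset\operatorname{Re}A$, which proves part 2 of Theorem 2. $\square$
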